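\title{The median of three subharmonic functions can have negative mean on every circle}

\begin{abstract}
Let $u_1,u_2,u_3$ be subharmonic functions in the plane that vanish at the origin, let $v_2$ be their pointwise median, and let $B(r)$ be the maximum of the three functions on the circle $|z|=r$. It has been conjectured that $\sup_{r>0} B(r)^{-1}\int_0^{2\pi}v_2(re^{i\theta})\,d\theta\ge0$. We disprove this by an explicit perturbation of the triple $(-\operatorname{Re}z^n,\operatorname{Re}z^n,0)$ for which the ratio is at most $-3\cdot10^{-14}$ at every radius. Counterexamples exist for every real order $\rho\ge153$ and for medians of any odd number $q\ge 3$ of functions. We also show that the inequality holds for homogeneous triples, for logarithms of moduli of entire functions equal to $1$ at the origin, and for triples of lower order less than $1/3$.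
\end{abstract}

\section{The problem and the results}\label{sec:intro}

By a \emph{triple} we mean three subharmonic functions $u_1,u_2,u_3$ in $\mathbb C$ with $u_j(0)=0$, not all identically zero. At each point $z$ we arrange the numbers $u_j(z)$ in increasing order, $v_1(z)\le v_2(z)\le v_3(z)$. Thus $v_1=\min_ju_j$, $v_3=\max_ju_j$, and $v_2=\operatorname{med}(u_1,u_2,u_3)$ is the median,
\[
v_2=\min\bigl\{\max\{u_1,u_2\},\ \max\{u_1,u_3\},\ \max\{u_2,u_3\}\bigr\}.
\]
For $r>0$ put
\[
I(r,v)=\int_0^{2\pi}v(re^{i\theta})\,d\theta,\qquad B(r)=\max_{|z|=r}v_3(z).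
\]
The number $B(r)$ measures the size of the triple on the circle $|z|=r$, and $B(r)\ge0$ by the maximum principle. The following conjecture is posed in \cite{problem}: \emph{for every triple,}
\begin{equation}\label{eq:conj}
\sup_{r>0}\frac{I(r,v_2)}{B(r)}\ge0,
\end{equation}
\emph{where the supremum is taken over those $r$ for which $B(r)>0$.}

To see why one might expect this, compare the three functions $v_j$. A subharmonic function $u$ with $u(0)=0$ satisfies $I(r,u)\ge0$ for every $r$. The maximum $v_3$ is again such a function, so $I(r,v_3)\ge0$. The minimum has no such property: for the triple $(-\operatorname{Re}z,\operatorname{Re}z,0)$ we have $v_1=-|\operatorname{Re}z|$, so $I(r,v_1)=-4r$ while $B(r)=r$. The median lies in between. It need not be subharmonic, but it is negative only where two of the three functions are negative, and each of them has nonnegative mean on every circle. One bound comes for free. The function $v_2+v_3=\max_{i<j}(u_i+u_j)$ is subharmonic and vanishes at $0$, so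
\begin{equation}\label{eq:trivial}
I(r,v_2)\ge-I(r,v_3)\ge-2\pi B(r).
\end{equation}
In the other direction, the triple above has $v_2\equiv0$, so no positive constant can replace $0$ in \eqref{eq:conj}. The inequality $I(r,v_2)\ge0$ can fail on a given circle (Example~\ref{ex:small}), and \eqref{eq:conj} asks for much less: only that the ratio should not stay below a negative constant at all radii at once. In the most accessible cases this is true.

\begin{theorem}\label{thm:positive}
Let $u_1,u_2,u_3$ be a triple.
\begin{enumerate}
\item[(a)] If $u_j(tz)=t^\rho u_j(z)$ for all $t>0$, all $j$ and some $\rho>0$, then $I(r,v_2)\ge0$ for all $r>0$.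
\item[(b)] If $u_j=\log|f_j|$ with $f_j$ entire, $f_j(0)=1$, and not all $f_j$ constant, then \eqref{eq:conj} holds.
\item[(c)] If $\liminf_{r\to\infty}\log B(r)/\log r<1/3$, then there are arbitrarily large $r$ with $v_2\ge0$ on the whole circle $|z|=r$, and \eqref{eq:conj} holds.
\end{enumerate}
\end{theorem}

Nevertheless the conjecture is false, even when one function is zero and another is harmonic. Throughout the paper $\eta=10^{-6}$.

\begin{theorem}\label{thm:main}
Let $n\ge150$ be an integer. There is a continuous subharmonic function $u_2$ in $\mathbb C$ with $u_2(0)=0$ such that the triple $u_1=-\operatorname{Re}z^n$, $u_2$, $u_3\equiv0$ satisfies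
\[
I(r,v_2)\le-\tfrac{6}{100}\,\eta^2r^n,\qquad r^n\le B(r)\le2r^n\qquad\text{for all }r>0.
\]
Hence $\sup_{r>0}I(r,v_2)/B(r)\le-3\cdot10^{-14}<0$.
\end{theorem}

The order of growth need not be an integer, and the number of functions need not be three.

\begin{theorem}\label{thm:orders}
For every real $\rho\ge153$ there is a triple of continuous subharmonic functions with $u_j(e^{2\pi/\rho}z)=e^{2\pi}u_j(z)$ such that
\[
I(r,v_2)\le-\tfrac1{100}\,\eta^2r^\rho,\qquad r^\rho\le B(r)\le2r^\rho\qquad\text{for all }r>0.
\]
\end{theorem}

\begin{theorem}\label{thm:odd}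
For every integer $l\ge1$ there are $2l+1$ subharmonic functions in $\mathbb C$, vanishing at $0$, whose median $v$ and maximum $V$ satisfy $B(r):=\max_{|z|=r}V(z)>0$ and $I(r,v)\le-3\cdot10^{-14}B(r)$ for all $r>0$. Thus the analogue of \eqref{eq:conj} fails for the median of any odd number $q\ge3$ of functions.
\end{theorem}

The functions of Theorem~\ref{thm:orders} obey the homogeneity relation of Theorem~\ref{thm:positive}(a) for the dilations $t=e^{2\pi k/\rho}$, $k\in\mathbb Z$, so that relation is really needed for more than a discrete group of dilations. We do not determine the exact range of orders for which \eqref{eq:conj} fails, nor the infimum of the left side of \eqref{eq:conj} over all triples, which by \eqref{eq:trivial} is at least $-2\pi$.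

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:easy} proves parts (a) and (b) of Theorem~\ref{thm:positive}, which show what a counterexample has to avoid. Section~\ref{sec:idea} explains the mechanism, Sections~\ref{sec:blocks}--\ref{sec:orders} carry it out, and Section~\ref{sec:slow}, which is independent of the construction, proves Theorem~\ref{thm:positive}(c).

\section{Subharmonic functions and medians}\label{sec:tools}

A function $u:\Omega\to[-\infty,\infty)$ on a plane domain is \emph{subharmonic} if it is upper semicontinuous, not identically $-\infty$, and its value at each point is at most its mean over every sufficiently small circle about that point. We use the following textbook facts.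
\begin{enumerate}
\item[(S1)] Sums, nonnegative multiples and maxima of finitely many subharmonic functions are subharmonic, and so is $u\circ f$ for $f$ holomorphic and nonconstant. Subharmonic functions are locally integrable.
\item[(S2)] If $u$ is subharmonic in $\mathbb C$, then $I(r,u)\ge2\pi u(0)$, the maximum $B_u(r)=\max_{|z|=r}u(z)$ is nondecreasing in $r$, and in the disc $|z|<R$ the function $u$ is at most the Poisson integral of its values on $|z|=R$. If $u$ is bounded above in $\mathbb C$, then it is constant.
\item[(S3)] If $u$ is subharmonic, then $\iint u\,\Delta\psi\ge0$ for every smooth $\psi\ge0$ with compact support in $\Omega$. A continuous function with this property is subharmonic.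
\item[(S4)] Let $u$ be subharmonic in the plane, let $\omega\ge0$ be smooth, radial, supported in the unit disc and of integral $1$, and let $\omega_\epsilon(\zeta)=\epsilon^{-2}\omega(\zeta/\epsilon)$. Then $u*\omega_\epsilon$ is smooth, has nonnegative Laplacian, and decreases to $u$ pointwise as $\epsilon\downarrow0$.
\item[(S5)] An isolated point is removable for subharmonic functions bounded above. In particular, a function that is subharmonic in $\mathbb C\setminus\{0\}$ and continuous at $0$ is subharmonic in $\mathbb C$.
\end{enumerate}
For a triple, each $u_j$ is bounded above on $|z|=r$ and has $I(r,u_j)\ge0$, so it is integrable on that circle; since $|v_2|\le\sum_j|u_j|$, the integral $I(r,v_2)$ is finite.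

All our examples are built in logarithmic coordinates. For $\rho>0$ the map
\begin{equation}\label{eq:coords}
z=e^{(x+i\varphi)/\rho},\qquad x\in\mathbb R,\quad\varphi\in\mathbb R/2\pi\rho\mathbb Z,
\end{equation}
is conformal from a cylinder onto $\mathbb C\setminus\{0\}$. With $z=re^{i\theta}$ we have $e^x=r^\rho$ and $\varphi=\rho\theta$; circles become the curves $x=\mathrm{const}$, rays become the lines $\varphi=\mathrm{const}$, and sectors become strips. The examples are harmonic in strips and have kinks along the lines between them. Such a function is subharmonic when every kink bends upward, as $|\varphi|$ does at $0$.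

\begin{lemma}\label{lem:glue}
Let $w$ be a continuous real function on the cylinder \eqref{eq:coords}, cut into strips by finitely many lines $\varphi=c_k$. Suppose that $w$ is harmonic in each open strip and agrees on each closed strip with a smooth function, that the jumps
\[
J_k(x)=\partial_\varphi w(x,c_k+)-\partial_\varphi w(x,c_k-)
\]
are nonnegative, and that $w\to0$ uniformly in $\varphi$ as $x\to-\infty$. Then $w$, regarded as a function of $z$ and given the value $0$ at $z=0$, is continuous and subharmonic in $\mathbb C$.
\end{lemma}

\begin{proof}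
Let $\psi\ge0$ be smooth with compact support. In a strip $c<\varphi<c'$, Green's formula and $\Delta w=0$ give
\[
\iint w\,\Delta\psi=\int_{\mathbb R}\bigl[w\,\partial_\varphi\psi-\psi\,\partial_\varphi w\bigr]_{\varphi=c+}^{\varphi=c'-}\,dx .
\]
In the sum over all strips the terms $w\,\partial_\varphi\psi$ cancel because $w$ is continuous, and what remains is $\sum_k\int J_k(x)\psi(x,c_k)\,dx\ge0$. By (S3) and (S1), $w$ is subharmonic in $\mathbb C\setminus\{0\}$, and (S5) removes the origin.
\end{proof}

The median of $2l+1$ real numbers is the $(l+1)$-st in increasing order. It has the following properties.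
\begin{enumerate}
\item[(M1)] A number $m$ is the median if and only if at least $l+1$ of the numbers are $\le m$ and at least $l+1$ are $\ge m$. (The first condition says that the $(l+1)$-st number is $\le m$, the second that it is $\ge m$.)
\item[(M2)] The median is nondecreasing in each variable, and multiplying all variables by a real $t$, of either sign, multiplies the median by $t$.
\item[(M3)] If each variable changes by at most $\delta$, the median changes by at most $\delta$. (Use monotonicity and the fact that adding $\delta$ to all variables adds $\delta$ to the median.)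
\item[(M4)] $\operatorname{med}(a,b,0)$ equals $0$ if $ab\le0$, equals $\min(a,b)$ if $a,b>0$, and equals $\max(a,b)$ if $a,b<0$.
\end{enumerate}

\section{Homogeneous triples and triples harmonic near the origin}\label{sec:easy}

Both easy cases rest on a symmetry between $\theta$ and $\theta+\pi/\rho$. The harmonic function $r^\rho\cos\rho\theta$ changes sign under this rotation. For homogeneous subharmonic functions one half of this relation survives.

\begin{lemma}\label{lem:trig}
Let $\rho>0$ and suppose that $e^{\rho x}h(\theta)$ is subharmonic in the $(x,\theta)$-plane. Then $h(\theta)+h(\theta+\pi/\rho)\ge0$ for almost every $\theta$, and for every $\theta$ if $h$ is continuous.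
\end{lemma}

\begin{proof}
By (S1) and Fubini's theorem, $h$ is locally integrable. Apply (S3) to a product $\psi(x)\chi(\theta)$ of nonnegative test functions with $\psi\not\equiv0$. Since $\int e^{\rho x}\psi''\,dx=\rho^2\int e^{\rho x}\psi\,dx$, we obtain $\int h\,(\chi''+\rho^2\chi)\,d\theta\ge0$. Take $\chi(\theta)=\kappa_\epsilon(t-\theta)$, where $\kappa_\epsilon\ge0$ is a smooth approximate identity on $\mathbb R$ with compact support. Then the smooth function $h_\epsilon=h*\kappa_\epsilon$ satisfies $h_\epsilon''+\rho^2h_\epsilon\ge0$. The function $g(t)=\sin\rho(t-\theta)$ is nonnegative on $[\theta,\theta+\pi/\rho]$, vanishes at both ends, has derivative $\rho$ at the left end and $-\rho$ at the right end, and satisfies $g''=-\rho^2g$. Two integrations by parts give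
\[
0\le\int_\theta^{\theta+\pi/\rho}g\,(h_\epsilon''+\rho^2h_\epsilon)\,dt=\rho\bigl(h_\epsilon(\theta)+h_\epsilon(\theta+\pi/\rho)\bigr).
\]
Since $h_\epsilon\to h$ locally in $L^1$, the inequality passes to $h$ almost everywhere.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Write $u_j(re^{i\theta})=r^\rho h_j(\theta)$ with $h_j$ of period $2\pi$. By (S1), $u_j(e^{x+i\theta})=e^{\rho x}h_j(\theta)$ is subharmonic, so $h_j(\theta+\pi/\rho)\ge-h_j(\theta)$ for almost every $\theta$ and all three $j$. By (M2), the median $\mu=\operatorname{med}(h_1,h_2,h_3)$ satisfies $\mu(\theta+\pi/\rho)\ge-\mu(\theta)$ almost everywhere. Integrating over a period gives $2\int_0^{2\pi}\mu\,d\theta\ge0$, and $I(r,v_2)=r^\rho\int_0^{2\pi}\mu\,d\theta$.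
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Near $0$ we have $u_j=\operatorname{Re}\log f_j$, where $\log f_j$ is holomorphic and vanishes at $0$; it vanishes identically only if $f_j$ is constant. Let $n\ge1$ be the least order of vanishing at $0$ among the functions $\log f_j$ that are not identically zero. Then $u_j=\operatorname{Re}(a_jz^n)+O(r^{n+1})$ as $r\to0$, with $A=\max_j|a_j|>0$. Hence $B(r)\ge Ar^n-O(r^{n+1})>0$ for small $r$, and by (M2) and (M3)
\[
I(r,v_2)=r^n\int_0^{2\pi}\operatorname{med}_j\bigl(\operatorname{Re}(a_je^{in\theta})\bigr)\,d\theta+O(r^{n+1}).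
\]
The substitution $\theta\mapsto\theta+\pi/n$ changes the sign of the integrand, so the integral is $0$. Therefore $I(r,v_2)/B(r)\to0$ as $r\to0$, which implies \eqref{eq:conj}.
\end{proof}

This proof uses only that the $u_j$ are harmonic near $0$ and do not all vanish identically there. It is an argument about small radii, where a triple harmonic near $0$ becomes homogeneous. The function $u_2$ of Theorem~\ref{thm:main} escapes it by having kinks along rays that reach the origin.

\section{Perturbing a triple whose median vanishes}\label{sec:idea}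

Let $X=\operatorname{Re}z^n$. The triple $(-X,X,0)$ has $v_2\equiv0$, so it is an extremal case of \eqref{eq:conj}, and it is natural to perturb it. We replace the second function by $X+\eta W$ with $W$ subharmonic. By (M4), the median of $(-X,X+\eta W,0)$ is zero unless $-X$ and $X+\eta W$ have the same sign, and this can happen only where $|X|<\eta|W|$, close to the $2n$ rays on which $X=0$. Across such a ray $X$ is nearly linear and $W$ is nearly constant, which leads to the following model.

\begin{lemma}\label{lem:model}
For real $a$, the function $s\mapsto\operatorname{med}(-s,s+a,0)$ vanishes for $|s|\ge|a|$, and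
\[
\int_{\mathbb R}\operatorname{med}(-s,\,s+a,\,0)\,ds=\tfrac14\,a|a|.
\]
\end{lemma}

\begin{proof}
Let $a<0$. The numbers $-s$ and $s+a$ are never both positive, since their sum is negative, and they are both negative exactly for $0<s<|a|$. There the median is $-\min(s,|a|-s)$ by (M4). Its graph bounds a triangle of base $|a|$ and height $|a|/2$ below the axis (Figure~\ref{fig:triangle}), so the integral is $-a^2/4$. The substitution $(s,a)\mapsto(-s,-a)$ changes the sign of the integrand by (M2), which gives the case $a>0$. For $a=0$ the median is $0$.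
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\fill[gray!25] (0,0)--(1,-1)--(2,0)--cycle;
\draw[->] (-1.3,0)--(3.5,0) node[right] {$s$};
\draw[dashed] (-0.8,0.8) node[above] {$-s$} -- (1.5,-1.5);
\draw[dashed] (0.5,-1.5) -- (2.8,0.8) node[above] {$s+a$};
\draw[very thick] (-1.3,0)--(0,0)--(1,-1)--(2,0)--(3.2,0);
\node[above right] at (0,0) {$0$};
\node[above left] at (2,0) {$|a|$};
\end{tikzpicture}
\caption{The median (thick) of the three functions $-s$, $s+a$ and $0$ for $a<0$. It is nonzero only for $0<s<|a|$, and its integral is minus the area $a^2/4$ of the shaded triangle.}\label{fig:triangle}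
\end{figure}

The effect is already visible for $n=1$.

\begin{example}\label{ex:small}
Let $u_1=-\operatorname{Re}z$, $u_2=\operatorname{Re}z+\operatorname{Re}z^2$, $u_3=0$. The perturbation $\operatorname{Re}z^2$ equals $-r^2$ on both halves of the imaginary axis. With $c=\cos\theta$ we have $u_1=-rc$ and $u_2=rc+r^2(2c^2-1)$. Let $0<r\le1$. If $c<0$, then $u_1>0$ and $u_2\le0$, because $r(2c^2-1)\le c^2\le|c|$; so $v_2=0$ in the left half-plane. If $c>0$, then $u_1<0$, so $v_2\le0$, and $v_2<0$ exactly when $c<r(1-2c^2)$, which holds for small $c>0$. Hence $I(r,v_2)<0$ for all $0<r\le1$.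

To find the size of $I(r,v_2)$ for small $r$, let $s\in(0,\pi/2]$ be the angle between $z$ and the imaginary axis, so that $c=\sin s$. The condition $v_2<0$ forces $\sin s<r$, hence $s<2r$. For such $s$ we have $u_1=-rs+O(r^4)$ and $u_2=r(s-r)+O(r^4)$. By (M3) and Lemma~\ref{lem:model} with $a=-r$, each of the two arcs contributes $r\cdot(-r^2/4)+O(r^5)$. Thus $I(r,v_2)=-\frac12r^3+O(r^5)$, while $B(r)\ge r$. The ratio is negative but tends to $0$ with $r$, because the perturbation is of smaller order than $X$ at the origin.
\end{example}

To keep the ratio away from $0$ the perturbation must be comparable to $X$ at all scales. We use the coordinates \eqref{eq:coords} with $\rho=n$. Then $X=e^x\cos\varphi$ vanishes on the $2n$ lines $\varphi=\varphi_k:=\frac\pi2+k\pi$, and we write $W=e^xw(x,\varphi)$ with $w$ bounded. Near $\varphi_k$ the triple divided by $e^x$ is close to $(-s,s+\eta w_k,0)$, where $s=\pm(\varphi-\varphi_k)$ and $w_k=w(x,\varphi_k)$. Since $d\theta=d\varphi/n$, Lemma~\ref{lem:model} suggests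
\begin{equation}\label{eq:heuristic}
\frac{I(r,v_2)}{r^n}\approx\frac{\eta^2}{4n}\sum_{k=0}^{2n-1}w_k|w_k| .
\end{equation}
Lemma~\ref{lem:line} will make this precise. We want the sum to be at most $-cn$ for every $x$, with some $c>0$.

\emph{The constraint.} One cannot simply make all $w_k$ negative. Suppose that $w$ is continuous and $2\pi$-periodic in $x$, and let $h(\varphi)$ be its mean over a period. Then $e^xh(\varphi)=\frac1{2\pi}\int_0^{2\pi}e^{-t}W(x+t,\varphi)\,dt$ is subharmonic by (S3), and Lemma~\ref{lem:trig} with $\rho=1$ gives $h(\varphi_k)+h(\varphi_{k+1})\ge0$. So the mean of $\sum_kw_k$ over $x$ is nonnegative. If $w$ does not depend on $x$, then $w_{k+1}\ge-w_k$, and since $t|t|$ is odd and increasing the sum in \eqref{eq:heuristic} is nonnegative, in agreement with Theorem~\ref{thm:positive}(a).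

\emph{Skewness.} The constraint is linear in $w_k$, while \eqref{eq:heuristic} is quadratic and gives more weight to large values. We therefore let $w_k$ oscillate in $x$ with mean zero, making short deep negative excursions and long shallow positive ones: $w_k=-p$, where $p$ has mean zero and $p|p|$ has positive mean. One frequency is not enough, since $p(t)=\cos t$ satisfies $p(t+\pi)=-p(t)$ and $p|p|$ then has mean zero. Two frequencies suffice: $p(t)=\cos t+\cos2t$ rises to $2$ at $t=0$ but descends only to $-9/8$, at $\cos t=-1/4$.

\emph{Staggering.} If all lines carry the same values $-p(x)$, the sum in \eqref{eq:heuristic} is $-2n\,p(x)|p(x)|$, which is positive whenever $p(x)<0$. We shift the phase from line to line instead, $w_k=-p(x+k\pi/n)$. On every circle the $2n$ lines then sample $p|p|$ at $2n$ equally spaced points, and for large $n$ the sum is close to $-2n$ times the mean of $p|p|$, whatever $x$ is. This is the only place where $n$ has to be large.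

\emph{Realization.} It remains to find a subharmonic $W$ with these values on the lines. We interpolate harmonically in each strip. The kinks so created may bend the wrong way, and we correct them by adding a multiple of $|X|$, which vanishes on the lines and has a large upward kink on each of them.

\section{The profile, the tent function, and one line}\label{sec:blocks}

The three lemmas of this section serve both Theorem~\ref{thm:main} and Theorem~\ref{thm:orders}. Let
\[
p(t)=\cos t+\cos2t,\qquad F=p|p| .
\]

\begin{lemma}\label{lem:average}
Let $N\ge300$ be an integer and $x\in\mathbb R$. The average of $F(x+2\pi k/N)$ over any $N$ consecutive integers $k$ is at least $0.15$.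
\end{lemma}

\begin{proof}
We first compute the mean $\bar F=\frac1{2\pi}\int_{-\pi}^\pi F\,dt$. Since $p=(2\cos t-1)(\cos t+1)$, on $[-\pi,\pi]$ we have $p>0$ for $|t|<\pi/3$ and $p\le0$ otherwise. From
\[
p^2=1+\cos t+\tfrac12\cos2t+\cos3t+\tfrac12\cos4t
\]
we get $\int_{-\pi}^\pi p^2\,dt=2\pi$ and
\[
\int_{-\pi/3}^{\pi/3}p^2\,dt=\frac{2\pi}3+2\sin\frac\pi3+\frac12\sin\frac{2\pi}3+\frac23\sin\pi+\frac14\sin\frac{4\pi}3=\frac{2\pi}3+\sqrt3\Bigl(1+\frac14-\frac18\Bigr).
\]
The last bracket is $9/8$. As $F=p^2$ for $|t|<\pi/3$ and $F=-p^2$ elsewhere,
\[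
\bar F=\frac1{2\pi}\Bigl(2\Bigl(\frac{2\pi}3+\frac{9\sqrt3}8\Bigr)-2\pi\Bigr)=\frac{9\sqrt3}{8\pi}-\frac13>0.62-0.334>0.28 .
\]
The function $t|t|$ has derivative $2|t|$, so $|F'|=2|p||p'|\le2\cdot2\cdot3=12$. The intervals of length $2\pi/N$ centered at the $N$ points tile a period, and on each of them $F$ differs from its value at the center by at most $12\pi/N$. Hence the average over the points differs from $\bar F$ by at most $12\pi/N\le12\pi/300<0.13$.
\end{proof}

Next we interpolate. It is convenient to attach to each line one function that carries the boundary values on that line and vanishes on the two neighboring lines, like a tent, and then to add these functions. The values $e^x\cos\nu x=\operatorname{Re}e^{\lambda_\nu x}$ with $\lambda_\nu=1+i\nu$ extend harmonically by separation of variables, because $(\partial_x^2+\partial_t^2)\,e^{\lambda x}\sin(\lambda t+c)=0$ for all complex $\lambda$ and $c$. This leads to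
\begin{equation}\label{eq:tent}
T(x,t)=\sum_{\nu=1}^2\operatorname{Re}\Bigl\{e^{i\nu x}\,\frac{\sin\lambda_\nu(\pi-|t|)}{\sin\lambda_\nu\pi}\Bigr\}\quad\text{for }|t|\le\pi,\qquad T(x,t)=0\quad\text{for }|t|>\pi .
\end{equation}
The frequency $\nu=0$, which would give $p$ a nonzero mean, has $\sin\lambda_0\pi=0$, and the formula breaks down. This is the constraint of Section~\ref{sec:idea} in another form.

\begin{lemma}\label{lem:tent}
The function $T$ is continuous and $2\pi$-periodic in $x$, with $T(x,0)=p(x)$ and $T(x,t)=0$ for $|t|\ge\pi$. For every real $\beta$ the function $e^xT(x+\beta,t)$ is harmonic for $0<|t|<\pi$ and agrees with a smooth function on each of the closed strips $-\pi\le t\le0$ and $0\le t\le\pi$. In these closed strips $|T|<5/2$ and $|\partial_tT|<4$, with one-sided derivatives on the edges.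
\end{lemma}

\begin{proof}
For real $a,b$ we have $|\sin(a+ib)|^2=\sin^2a+\sinh^2b$ and $|\cos(a+ib)|^2=\cos^2a+\sinh^2b$. Hence $|\sin\lambda_\nu\pi|=\sinh\nu\pi\ne0$, and $|\sin\lambda_\nu\tau|$ and $|\cos\lambda_\nu\tau|$ are at most $\cosh\nu\pi$ for $0\le\tau\le\pi$. The values at $t=0$ and $|t|=\pi$, continuity and periodicity are read off from \eqref{eq:tent}. In each strip $e^xT(x+\beta,t)$ is the real part of a linear combination of the functions $e^{\lambda_\nu x}\sin\lambda_\nu(\pi\mp t)$, which are harmonic in the whole plane. Finally, $\coth2\pi<\coth\pi=1+2/(e^{2\pi}-1)<1.005$, because $e^{2\pi}>e^6>401$. With $|\lambda_1|=\sqrt2$ and $|\lambda_2|=\sqrt5$ this gives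
\[
|T|\le\coth\pi+\coth2\pi<2.01,\qquad|\partial_tT|\le\sqrt2\coth\pi+\sqrt5\coth2\pi<3.66\cdot1.005<4.\qedhere
\]
\end{proof}

In a strip between two adjacent lines at most two tents overlap, so a sum of tents is bounded by $5$ and has $\varphi$-derivative bounded by $8$. These constants fix the hypotheses of the rigorous form of \eqref{eq:heuristic}. The model integral is of order $\eta^2$. The error is of order $\eta^3$, because the median is supported in an interval of length $O(\eta)$ and differs there from the model by $O(\eta^2)$.

\begin{lemma}\label{lem:line}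
Let $g$ be a continuous real function on $[-\pi/2,\pi/2]$ with $|g|\le5$, $|g(0)|\le2$ and $|g(s)-g(0)|\le8|s|$. Put
\[
y(s)=\sin s+\eta\bigl(8|\sin s|+g(s)\bigr),\qquad\mu(s)=\operatorname{med}\bigl(-\sin s,\,y(s),\,0\bigr).
\]
Then
\[
\Bigl|\int_{-\pi/2}^{\pi/2}\mu(s)\,ds-\frac{\eta^2}4\,g(0)|g(0)|\Bigr|\le4100\,\eta^3 .
\]
\end{lemma}

\begin{proof}
We first localize. By (M4), $\mu(s)\ne0$ requires that $-\sin s$ and $y(s)$ be both negative or both positive. If $s>0$, this means $y(s)<0$, that is $(1+8\eta)\sin s<-\eta g(s)\le5\eta$. If $s<0$, it means $y(s)>0$, that is $(1-8\eta)|\sin s|<\eta g(s)\le5\eta$. In both cases $|\sin s|<7\eta$, and since $|\sin s|\ge\frac2\pi|s|$ for $|s|\le\pi/2$, we get $|s|<\frac{7\pi}2\eta<11\eta$.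

Now compare $\mu$ with $\mu_0(s)=\operatorname{med}(-s,s+a,0)$, where $a=\eta g(0)$. The first entries differ by $|s-\sin s|\le|s|^3/6$, and the second entries by at most $|s-\sin s|+8\eta|s|+8\eta|s|$. By (M3), for $|s|\le11\eta$,
\[
|\mu(s)-\mu_0(s)|\le\tfrac16|s|^3+16\eta|s|\le222\,\eta^3+176\,\eta^2\le184\,\eta^2 .
\]
By Lemma~\ref{lem:model}, $\mu_0$ vanishes for $|s|\ge2\eta$ and has integral $\frac14a|a|$. Both functions vanish outside $|s|\le11\eta$, so their integrals differ by at most $22\eta\cdot184\eta^2\le4100\eta^3$.
\end{proof}

\section{Integer orders: proofs of Theorems~\ref{thm:main} and \ref{thm:odd}}\label{sec:main}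

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use the coordinates \eqref{eq:coords} with $\rho=n$, so that $X=\operatorname{Re}z^n=e^x\cos\varphi$, and the lines $\varphi_k=\frac\pi2+k\pi$.

\emph{The perturbation.} Let $\alpha=\pi/n$ and
\[
q(x,\varphi)=-\sum_{k\in\mathbb Z}T(x+k\alpha,\,\varphi-\varphi_k).
\]
Replacing $\varphi$ by $\varphi+2\pi n$ shifts the index by $2n$ and the phases by $2n\alpha=2\pi$, a period of $T$; so $q$ is well defined on the cylinder. In the strip $\varphi_k\le\varphi\le\varphi_{k+1}$ only the terms $k$ and $k+1$ can be nonzero, and on the line $\varphi_k$ only the term $k$. By Lemma~\ref{lem:tent}, $q$ is continuous, $e^xq$ is harmonic in each open strip and smooth up to its edges, and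
\begin{equation}\label{eq:q}
q(x,\varphi_k)=-p(x+k\alpha),\qquad|q|<5,\qquad|\partial_\varphi q|<8,
\end{equation}
the last bound in each closed strip. In particular $q$ is $8$-Lipschitz in $\varphi$. Put
\[
W=e^x\bigl(8|\cos\varphi|+q\bigr).
\]
In each open strip $e^x|\cos\varphi|=\pm X$, so $W$ is harmonic there. Across a line $\varphi_k$ the derivative of $8|\cos\varphi|$ jumps from $-8$ to $8$, so the jump of $\partial_\varphi W$ is at least $e^x(16-8-8)=0$ by \eqref{eq:q}. Also $|W|\le13e^x=13r^n$. By Lemma~\ref{lem:glue}, $W$ is continuous and subharmonic in $\mathbb C$ with $W(0)=0$.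

\emph{The triple.} Let $u_1=-X$, $u_2=X+\eta W$, $u_3=0$. These functions are continuous and subharmonic and vanish at $0$. The maximum of $u_1$ on $|z|=r$ is $r^n$, and $u_2\le(1+13\eta)r^n$; so $r^n\le B(r)\le2r^n$.

\emph{The integral.} Fix $r$ and $x=n\log r$. The intervals $|\varphi-\varphi_k|\le\pi/2$, $0\le k\le2n-1$, tile $[0,2\pi n]$. In the $k$-th interval put $s=(-1)^{k+1}(\varphi-\varphi_k)$, so that $\cos\varphi=\sin s$, and let $g(s)=q(x,\varphi)$. Then $e^{-x}v_2=\mu(s)$ in the notation of Lemma~\ref{lem:line}. The hypotheses of that lemma hold by \eqref{eq:q} and $|p|\le2$, and $g(0)|g(0)|=-F(x+k\alpha)$. Summing over $k$ and using $d\theta=d\varphi/n$, we obtain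
\[
\frac{I(r,v_2)}{r^n}\le\frac1n\sum_{k=0}^{2n-1}\Bigl(-\frac{\eta^2}4F(x+k\alpha)+4100\,\eta^3\Bigr)=-\frac{\eta^2}2\cdot\frac1{2n}\sum_{k=0}^{2n-1}F\Bigl(x+\frac{2\pi k}{2n}\Bigr)+8200\,\eta^3 .
\]
Since $2n\ge300$, Lemma~\ref{lem:average} applies with $N=2n$, for every $x$. With $\eta=10^{-6}$,
\[
\frac{I(r,v_2)}{r^n}\le-0.075\,\eta^2+0.0082\,\eta^2\le-0.06\,\eta^2 .
\]
As $I(r,v_2)<0$ and $0<B(r)\le2r^n$, we conclude that $I(r,v_2)/B(r)\le-0.03\,\eta^2=-3\cdot10^{-14}$ for all $r>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
To the triple of Theorem~\ref{thm:main} add $l-1$ copies of $X$ and $l-1$ copies of $-X$. By (M4), $v_2=\operatorname{med}(-X,u_2,0)$ lies between $0$ and $-X$, so $-|X|\le v_2\le|X|$. Each added pair $\pm X$ therefore contributes one number $\le v_2$ and one number $\ge v_2$. Among the original three numbers at least two are $\le v_2$ and at least two are $\ge v_2$. So at least $l+1$ of the $2l+1$ numbers lie on each side of $v_2$, and by (M1) the new median $v$ equals $v_2$. Since $|X|\le r^n$, the new $B(r)$ still lies between $r^n$ and $2r^n$. Hence $I(r,v)\le-0.06\,\eta^2r^n\le-3\cdot10^{-14}B(r)$.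
\end{proof}

\section{Real orders: proof of Theorem~\ref{thm:orders}}\label{sec:orders}

For general $\rho$ the circumference $2\pi\rho$ of the cylinder is not a multiple of $2\pi$, and $e^x\sin\varphi$ does not close up. The remedy is to cut the two harmonic functions off. By Lemma~\ref{lem:glue}, a harmonic function in a strip that vanishes on the edges may be continued by zero if it is positive just inside both edges. The functions $e^x\sin\varphi$ and $-e^x\sin\varphi$ are positive in alternate strips of width $\pi$, so they must be cut at different lines. Where one of them has been replaced by $0$, two of the three functions vanish and the median is $0$, so nothing is lost.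

We use \eqref{eq:coords} with $0\le\varphi\le2\pi\rho$. Let $M$ be the largest odd integer with $M\le2\rho$, let $S_k$ be the strip $k\pi\le\varphi\le(k+1)\pi$ for $0\le k\le M-1$, and let $R$ be the remaining strip $M\pi\le\varphi\le2\pi\rho$, which reduces to a line if $M=2\rho$. Because $M$ is odd, $\sin\varphi>0$ inside $S_0$ and $S_{M-1}$, and $\sin\varphi<0$ inside $S_1$ and $S_{M-2}$. Tents are placed on the lines $k\pi$ with $2\le k\le M-2$. Their number is $K=M-3$, and $M>2\rho-2$ gives $K>2\rho-5\ge301$ and $K\ge\rho$. With $\alpha=2\pi/K$ put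
\[
q(x,\varphi)=-\sum_{k=2}^{M-2}T(x+k\alpha,\,\varphi-k\pi).
\]
Again at most two terms are nonzero in each strip. By Lemma~\ref{lem:tent}, $q$ is continuous and $2\pi$-periodic in $x$, $e^xq$ is harmonic inside each strip and smooth up to its edges, $|q|<5$, and $|\partial_\varphi q|<8$ in each closed strip. Moreover $q(x,k\pi)=-p(x+k\alpha)$ for $2\le k\le M-2$, and $q=0$ on $S_0$, $S_{M-1}$ and $R$, including the lines $\pi$ and $(M-1)\pi$. Define $u_3=0$ and
\[
u_1=\begin{cases}-e^x\sin\varphi&\text{on }S_1\cup\dots\cup S_{M-2},\\0&\text{elsewhere,}\end{cases}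
\]
\[
u_2=\begin{cases}e^x\bigl(\sin\varphi+\eta(8|\sin\varphi|+q)\bigr)&\text{on }S_0\cup\dots\cup S_{M-1},\\0&\text{on }R.\end{cases}
\]

\emph{Subharmonicity.} Both functions are continuous on the cylinder, harmonic inside the strips, smooth up to the edges, and bounded in modulus by $(1+13\eta)e^x$. We list the jumps of $\partial_\varphi$. For $u_1$ the derivative goes from $0$ to $-e^x\cos\pi=e^x$ at $\varphi=\pi$, and from $-e^x\cos(M-1)\pi=-e^x$ to $0$ at $\varphi=(M-1)\pi$; there are no other kinks. On $S_0$ and $S_{M-1}$ we have $u_2=(1+8\eta)e^x\sin\varphi$. So the derivative of $u_2$ goes from $0$ to $(1+8\eta)e^x$ at $\varphi=0$ and from $-(1+8\eta)e^x$ to $0$ at $\varphi=M\pi$; if $M=2\rho$, these two lines coincide and the jumps add. At $k\pi$ with $1\le k\le M-1$ the term $\sin\varphi$ is smooth, and the jump is at least $\eta e^x(16-8-8)=0$. By Lemma~\ref{lem:glue}, $u_1$ and $u_2$ are continuous and subharmonic in $\mathbb C$ and vanish at $0$. The dilation $z\mapsto e^{2\pi/\rho}z$ is the shift $x\mapsto x+2\pi$, under which $e^{-x}u_j$ is invariant; so $u_j(e^{2\pi/\rho}z)=e^{2\pi}u_j(z)$.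 Since $u_1=e^x$ at $\varphi=3\pi/2$, we have $r^\rho\le B(r)\le2r^\rho$.

\emph{The integral.} Fix $x=\rho\log r$. On $S_0$, $S_{M-1}$ and $R$ we have $u_1=u_3=0$, so $v_2=0$. The rest, $\pi\le\varphi\le(M-1)\pi$, consists of the $K$ intervals $|\varphi-k\pi|\le\pi/2$, $2\le k\le M-2$, and two end intervals of length $\pi/2$, adjacent to $\pi$ inside $S_1$ and to $(M-1)\pi$ inside $S_{M-2}$.

In an end interval let $d\in(0,\pi/2]$ be the distance from $\varphi$ to the line $\pi$, respectively $(M-1)\pi$. Then $\sin\varphi=-\sin d$, so $u_1>0$. Since $q$ vanishes on the line and is $8$-Lipschitz in $\varphi$,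
\[
e^{-x}u_2=-(1-8\eta)\sin d+\eta q\le-(1-8\eta)\tfrac2\pi\,d+8\eta d<0 .
\]
By (M4), $v_2=0$ in both end intervals.

In the interval about $k\pi$ put $s=(-1)^k(\varphi-k\pi)$, so that $\sin\varphi=\sin s$, and $g(s)=q(x,\varphi)$. Then $e^{-x}v_2=\mu(s)$, and Lemma~\ref{lem:line} bounds the integral of $e^{-x}v_2$ over this interval by $-\frac{\eta^2}4F(x+2\pi k/K)+4100\eta^3$. The $K\ge300$ indices are consecutive, so Lemma~\ref{lem:average} applies with $N=K$. Using $d\theta=d\varphi/\rho$ and then $K\ge\rho$, we obtain
\[
\frac{I(r,v_2)}{r^\rho}\le\frac K\rho\bigl(-0.0375\,\eta^2+4100\,\eta^3\bigr)=-\frac K\rho\cdot0.0334\,\eta^2\le-0.01\,\eta^2 .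
\]
This proves Theorem~\ref{thm:orders}.

\section{Slow growth: proof of Theorem~\ref{thm:positive}(c)}\label{sec:slow}

A subharmonic function that is negative somewhere on a circle has its positive part confined to an arc of that circle, and this forces growth. If $v_2$ is negative somewhere on every large circle, then on each such circle at least two of the three functions are in this position. The next lemma measures the growth forced on one function: roughly, $B_u(r)$ gains a factor $r^{1/2}$ over the set of radii, in logarithmic measure, at which $u$ takes a negative value. We write $|E|$ for the Lebesgue measure of $E\subset\mathbb R$.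

\begin{lemma}\label{lem:growth}
Let $u$ be a nonconstant subharmonic function in $\mathbb C$ with $u(0)=0$, and let $G=\{x\in\mathbb R:\ u(e^{x+i\theta})<0\text{ for some }\theta\}$. Then there are $x_0$ and $C$ such that
\[
2\log B_u(e^{x+1})\ge\bigl|G\cap[x_0,x]\bigr|-C\qquad\text{for all }x\ge x_0 .
\]
\end{lemma}

\begin{proof}
The set $\{u<0\}$ is open by upper semicontinuity, so $G$ is open. Let $f(x,\theta)=u^+(e^{x+i\theta})$, where $u^+=\max(u,0)$. This is a nonnegative, locally bounded subharmonic function in the plane, $2\pi$-periodic in $\theta$. The quantity to follow is the mean square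
\[
m(x)=\int_0^{2\pi}f(x,\theta)^2\,d\theta\le2\pi B_u(e^x)^2,
\]
where the bound uses $B_u\ge0$. We derive a differential inequality for it, and since $f$ need not be differentiable, we first regularize.

\emph{Step 1: the inequality for smooth approximations.} Let $f_\epsilon=f*\omega_\epsilon$ as in (S4). It is smooth, nonnegative and periodic in $\theta$, and $\Delta f_\epsilon\ge0$. Let $m_\epsilon(x)=\int_0^{2\pi}f_\epsilon^2\,d\theta$, and let $G_\epsilon$ be the closed set of those $x$ for which $f_\epsilon(x,\theta)=0$ for some $\theta$. By periodicity $\int_0^{2\pi}\partial_\theta^2(f_\epsilon^2)\,d\theta=0$, so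
\begin{equation}\label{eq:second}
m_\epsilon''=\int_0^{2\pi}\Delta(f_\epsilon^2)\,d\theta=\int_0^{2\pi}\bigl(2|\nabla f_\epsilon|^2+2f_\epsilon\Delta f_\epsilon\bigr)\,d\theta\ge2\int_0^{2\pi}\bigl((\partial_xf_\epsilon)^2+(\partial_\theta f_\epsilon)^2\bigr)\,d\theta .
\end{equation}
In particular $m_\epsilon$ is convex. Wirtinger's inequality states that a $C^1$ function $g$ on an interval of length $L$ that vanishes at both ends satisfies $\int g'^2\ge(\pi/L)^2\int g^2$. For $x\in G_\epsilon$ we apply it to $f_\epsilon(x,\cdot)$ on a period that begins at a zero, and get $\frac14\int f_\epsilon^2\,d\theta\le\int(\partial_\theta f_\epsilon)^2\,d\theta$. Together with $2ab\le2a^2+\frac12b^2$ and \eqref{eq:second}, this gives for $x\in G_\epsilon$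
\[
m_\epsilon'=\int_0^{2\pi}2f_\epsilon\,\partial_xf_\epsilon\,d\theta\le2\int_0^{2\pi}(\partial_xf_\epsilon)^2\,d\theta+\frac12\int_0^{2\pi}f_\epsilon^2\,d\theta\le m_\epsilon'' .
\]

\emph{Step 2: choice of $x_0$.} The inequality $m_\epsilon''\ge m_\epsilon'$ is useful only once $m_\epsilon'>0$, and here we need $u$ to be nonconstant. By (S2), $B_u(r)\to\infty$. For $|\zeta|=2r$ and $|z|=r$ the Poisson kernel $(|\zeta|^2-|z|^2)/|\zeta-z|^2$ is at most $3$, so (S2) for $u^+$ and the Cauchy--Schwarz inequality give $B_u(r)^2\le\frac9{2\pi}m(\log2r)$. Thus $m(x)\to\infty$ as $x\to\infty$. If $m(x)\le m(x-1)$ held for all $x$, then $m$ would be bounded on $[0,\infty)$ by its supremum on $[0,1]$, which is finite. So there is $x_0$ with $\delta:=m(x_0)-m(x_0-1)>0$.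

\emph{Step 3: integration and passage to the limit.} By (S4) and dominated convergence, $m_\epsilon\to m$ pointwise, so $\delta_\epsilon:=m_\epsilon(x_0)-m_\epsilon(x_0-1)\to\delta$. For small $\epsilon$, convexity gives $m_\epsilon'\ge m_\epsilon'(x_0)\ge\delta_\epsilon>0$ on $[x_0,\infty)$. There $(\log m_\epsilon')'=m_\epsilon''/m_\epsilon'$ is nonnegative, and it is at least $1$ on $G_\epsilon$. Using convexity once more, we get for $x\ge x_0$
\[
m_\epsilon(x+1)\ge m_\epsilon(x+1)-m_\epsilon(x)\ge m_\epsilon'(x)\ge\delta_\epsilon\exp\bigl|G_\epsilon\cap[x_0,x]\bigr| .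
\]
If $t\in G$, then $f$ vanishes in a disc about some point $(t,\theta)$, so $f_\epsilon(t,\theta)=0$ and $t\in G_\epsilon$ as soon as $\epsilon$ is less than the radius of the disc. By Fatou's lemma along a sequence $\epsilon\to0$, the lower limit of $|G_\epsilon\cap[x_0,x]|$ is at least $|G\cap[x_0,x]|$. Therefore
\[
2\pi B_u(e^{x+1})^2\ge m(x+1)\ge\delta\exp\bigl|G\cap[x_0,x]\bigr|,
\]
which is the assertion with $C=\log(2\pi/\delta)$.
\end{proof}

\begin{remark}
The factor $2$ in Lemma~\ref{lem:growth} cannot be lowered. For $\frac12<\sigma\le1$ the function $u=r^\sigma\cos\sigma\theta$, $|\theta|\le\pi$, is subharmonic by Lemma~\ref{lem:glue} with $\rho=1$, the jump at $\theta=\pi$ being $2\sigma r^\sigma\sin\sigma\pi\ge0$. It is negative on the negative axis, so $G=\mathbb R$, while $\log B_u(e^{x+1})=\sigma(x+1)$ with $\sigma$ as close to $\frac12$ as we please.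
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(c)]
Suppose that for some $x_*$ every circle $|z|=e^x$ with $x\ge x_*$ contains a point where $v_2<0$. At such a point two of the $u_j$ are negative. With $G_j$ the set of Lemma~\ref{lem:growth} for $u_j$, every $x\ge x_*$ thus belongs to at least two of the sets $G_j$. A constant $u_j$ is identically $0$ and has $G_j=\emptyset$, so the number $\kappa$ of nonconstant functions is $2$ or $3$. Apply Lemma~\ref{lem:growth} to each of them, and let $x_1$ be the largest of $x_*$ and the numbers $x_0$ obtained. Adding the $\kappa$ inequalities and using $B\ge B_{u_j}$, we get for $x\ge x_1$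
\[
2\kappa\log B(e^{x+1})\ge\sum_j\bigl|G_j\cap[x_1,x]\bigr|-C'\ge2(x-x_1)-C' .
\]
Hence $\log B(r)\ge\frac1\kappa\log r-C''\ge\frac13\log r-C''$ for large $r$, so that $\liminf\log B(r)/\log r\ge\frac13$, contrary to the hypothesis. Therefore there are arbitrarily large $r$ with $v_2\ge0$ on $|z|=r$, and $I(r,v_2)\ge0$ for these $r$. Some $u_j$ is nonconstant, so $B(r)>0$ for all large $r$ by (S2), and \eqref{eq:conj} follows.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Conjectured inequality for subharmonic functions},
\texttt{https://www.math.purdue.edu/\textasciitilde{}eremenko/dvi/subh1.pdf}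

\end{thebibliography}
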